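\title{Derivatives of orthogonal polynomials: asymptotics in measure and a conjecture of Nevai}

\begin{abstract}
Let $p_n$ be the orthonormal polynomials of a finite measure $\alpha$ on $[-1,1]$ whose density $\alpha'$ is positive almost everywhere. Nevai conjectured that, for $0<p\le\infty$, the $L^p$ norm of $f/(\sqrt{\alpha'}\,(1-t^2)^{3/4})$ is at most a constant times $\liminf n^{-1}\|fp_n'\|_p$, with a constant that depends only on $p$. We prove this conjecture, and the corresponding inequality for derivatives of every order $k\ge0$, with an explicit constant that does not depend on $k$ and is optimal for each single measure $\alpha$. The proof rests on an asymptotic formula for $p_n^{(k)}$ that holds in measure and has an equidistributed phase.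
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\alpha$ is a finite positive Borel measure supported in $[-1,1]$, and $\alpha'$ is the density of its absolutely continuous part with respect to Lebesgue measure. We assume that
\[
\alpha'>0\quad\text{almost everywhere in }[-1,1];
\]
the singular part of $\alpha$ is arbitrary. The support of $\alpha$ is then infinite, so there are orthonormal polynomials $p_n=p_n(\alpha,\cdot)$, $n\ge0$, of degree $n$, with positive leading coefficient and $\int p_np_m\,d\alpha=\delta_{nm}$. We write $\|u\|_p=\big(\int_{-1}^1|u(t)|^p\,dt\big)^{1/p}$ for $0<p<\infty$, and $\|u\|_\infty$ for the essential supremum of $|u|$ over $[-1,1]$.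

M\'at\'e, Nevai and Totik proved that for $0<p\le\infty$ there is a constant $\mathcal C$, depending on $p$ but not on $\alpha$ or $f$, such that
\begin{equation}\label{eq:MNT}
\Big\|\frac{f}{\sqrt{\alpha'}\,(1-t^2)^{1/4}}\Big\|_p\le\mathcal C\liminf_{n\to\infty}\|fp_n\|_p
\end{equation}
for every measurable $f$. To see what this measures, take $f=1_E\sqrt{\alpha'}\,(1-t^2)^{1/4}$ with $|E|>0$. The left side is $|E|^{1/p}$, and \eqref{eq:MNT} says that on no fixed set $E$ can $|p_n|$ be, on average, much smaller than the amplitude $\alpha'^{-1/2}(1-t^2)^{-1/4}$. Nevai conjectured (see \cite{problem}) that the derivatives obey the analogous lower bound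
\begin{equation}\label{eq:Nevai}
\Big\|\frac{f}{\sqrt{\alpha'}\,(1-t^2)^{3/4}}\Big\|_p\le\mathcal C\liminf_{n\to\infty}\frac1n\|fp_n'\|_p ,
\end{equation}
again for all $0<p\le\infty$ and with $\mathcal C$ independent of $\alpha$ and $f$. We prove \eqref{eq:Nevai}, extend it to derivatives of all orders and determine the best constant. Put
\[
M_p=\frac1\pi\int_0^\pi|\sin x|^p\,dx=\frac{\Gamma(\frac{p+1}2)}{\sqrt\pi\,\Gamma(\frac p2+1)},\qquad
C_p=\sqrt{\tfrac\pi2}\;M_p^{-1/p}\quad(p<\infty),\qquad C_\infty=\sqrt{\tfrac\pi2};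
\]
for example $M_2=\frac12$ and $C_2=\sqrt\pi$.

\begin{theorem}\label{thm:ineq}
Let $k\ge0$ be an integer and $0<p\le\infty$.
\begin{enumerate}
\item[(a)] For every $\alpha$ with $\alpha'>0$ a.e.\ and every measurable $f$,
\begin{equation}\label{eq:main}
\Big\|\frac{f}{\sqrt{\alpha'}\,(1-t^2)^{1/4+k/2}}\Big\|_p\le C_p\liminf_{n\to\infty}\frac1{n^k}\|fp_n^{(k)}\|_p .
\end{equation}
\item[(b)] For each single $\alpha$, $k$ and $p$ the constant $C_p$ is optimal: there is an $f$ for which equality holds in \eqref{eq:main} and both sides are finite and nonzero.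
\end{enumerate}
\end{theorem}

The case $k=1$ is Nevai's conjecture \eqref{eq:Nevai} with $\mathcal C=C_p$, and the case $k=0$ is \eqref{eq:MNT}. We may and do assume that $f$ is finite a.e.: for $n\ge k$ the polynomial $p_n^{(k)}$ has finitely many zeros, so if $|f|=\infty$ on a set of positive measure, the right side of \eqref{eq:main} is $+\infty$.

Theorem~\ref{thm:ineq} follows from a description of $p_n^{(k)}$ as a fixed amplitude times a cosine whose phase advances at speed close to $n$. Recall that $X_n\to0$ \emph{in measure} if the measure of $\{|X_n|>\delta\}$ tends to $0$ for every $\delta>0$.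

\begin{theorem}\label{thm:asym}
There are real $C^1$ functions $\psi_n$ on $[0,\pi]$, $n\ge1$, with $\psi_n'>0$ and $\int_0^\pi|\psi_n'/n-1|\,d\theta\to0$, such that for every $k\ge0$
\begin{equation}\label{eq:asym}
\sqrt{\tfrac\pi2\,\alpha'(\cos\theta)\sin\theta}\;\Big(\frac{\sin\theta}n\Big)^kp_n^{(k)}(\cos\theta)-\cos\big(\psi_n(\theta)-\tfrac{k\pi}2\big)\longrightarrow0
\end{equation}
in measure on $(0,\pi)$.
\end{theorem}

Section~\ref{sec:cheb} works out the Chebyshev weights, and Section~\ref{sec:deduce} derives Theorem~\ref{thm:ineq} from Theorem~\ref{thm:asym}. Sections~\ref{sec:circle}--\ref{sec:final} prove Theorem~\ref{thm:asym} by means of orthogonal polynomials on the unit circle. Section~\ref{sec:higher} is needed only for $k\ge2$.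

\section{The Chebyshev weights}\label{sec:cheb}

Let $t=\cos\theta$ and $d\alpha=(1-t^2)^{-1/2}dt$, which is $d\theta$ on $(0,\pi)$. The Chebyshev polynomials $T_n(\cos\theta)=\cos n\theta$ are orthogonal for $\alpha$, and $p_n=\sqrt{2/\pi}\,T_n$ for $n\ge1$. Here $\alpha'(\cos\theta)\sin\theta=1$, so the first term of \eqref{eq:asym} is $(\sin\theta/n)^kT_n^{(k)}(\cos\theta)$. Since $\frac d{dt}=-\frac1{\sin\theta}\frac d{d\theta}$,
\[
\frac{\sin\theta}nT_n'(\cos\theta)=\sin n\theta,\qquad
\Big(\frac{\sin\theta}n\Big)^2T_n''(\cos\theta)=-\cos n\theta+\frac{\cot\theta}n\sin n\theta .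
\]
With $\psi_n=n\theta$, formula \eqref{eq:asym} is exact for $k=0,1$. To leading order each derivative falls on the phase: it multiplies the amplitude by $n/\sin\theta=n(1-t^2)^{-1/2}$ and shifts the phase by $\pi/2$. This explains the factor $1/n$ and the exponent $\frac34=\frac14+\frac12$ in \eqref{eq:Nevai}. For $k=2$ the error tends to $0$ at each point, but not uniformly: for fixed $n$ it tends to $1$ as $\theta\to0$.

The constant can be computed by hand for $p=2$, $k=1$. The left side of \eqref{eq:main} squared is $\int|f|^2(1-t^2)^{-1}dt$; if this is finite, the Riemann--Lebesgue lemma gives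
\[
\frac1{n^2}\|fp_n'\|_2^2=\frac2\pi\int_0^\pi\frac{|f(\cos\theta)|^2}{\sin\theta}\cdot\frac{1-\cos2n\theta}2\,d\theta\longrightarrow\frac1\pi\int_{-1}^1\frac{|f|^2}{1-t^2}\,dt .
\]
So equality holds with $C_2=\sqrt\pi$. A fixed function $f$ sees the oscillating factor $|\sin n\theta|^p$ only through its mean $M_p$, and this mean is the same for sine and cosine. One therefore guesses a constant $C_p$ that does not depend on $k$.

For $d\alpha=(1-t^2)^{1/2}dt=\sin^2\theta\,d\theta$ we have $p_n(\cos\theta)=\sqrt{2/\pi}\,\sin((n+1)\theta)/\sin\theta$, and the first term of \eqref{eq:asym} with $k=0$ equals $\sin((n+1)\theta)$. The amplitude is given by the same formula as before, but now $\psi_n=(n+1)\theta-\pi/2$. The phase depends on $\alpha$; what the two examples share is its speed, $\psi_n'/n\to1$.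

For general $\alpha$ one cannot obtain the case $k=1$ of \eqref{eq:asym} by differentiating the case $k=0$. The amplitude involves $\alpha'$, which is merely measurable, and a small error need not have a small derivative: $n^{-1/2}\sin n^2\theta\to0$ uniformly, while its derivative divided by $n$ is $n^{1/2}\cos n^2\theta$. The way out is suggested by $\cos n\theta=\operatorname{Re}e^{in\theta}$. We shall write $p_n(\cos\theta)$ as a multiple of $\operatorname{Re}v_n(\theta)$, where $v_n$ has no zeros, and control the modulus $|v_n|$ and the logarithmic derivative $v_n'/v_n$ separately.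

\section{From the asymptotic formula to the inequalities}\label{sec:deduce}

We use the following facts about convergence in measure on a finite measure space; $o(1)$ denotes a sequence that tends to $0$ in measure.
\begin{enumerate}
\item[(M1)] If $X_n\to X$ and $Y_n\to Y$ in measure, with $X,Y$ finite a.e., then $X_n+Y_n\to X+Y$ and $X_nY_n\to XY$, and $X_n/Y_n\to X/Y$ if $Y\ne0$ a.e. The product of $o(1)$ with a uniformly bounded sequence is $o(1)$.
\item[(M2)] If $X_n=o(1)$ and $|X_n|\le Y\in L^1$, then $\int|X_n|\to0$.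
\item[(M3)] On a probability space, if $X_n\ge0$, $\int X_n\le1$ and $X_n\to1$ in measure, then $\int|X_n-1|\to0$.
\end{enumerate}
Fact (M3) follows from (M2): $\int|X_n-1|=\int(X_n-1)+2\int(1-X_n)_+\le2\int(1-X_n)_+$, and $(1-X_n)_+\le1$.

A lower bound for $\|fp_n^{(k)}\|_p$ requires that the phase not linger near the zeros of the cosine on the set where $f$ lives. The condition on $\psi_n'$ gives more: the phase is equidistributed modulo $2\pi$ on every fixed set.

\begin{lemma}\label{lem:equi}
Let $\psi_n\in C^1[0,\pi]$ be real with $\int_0^\pi|\psi_n'/n-1|\,d\theta\to0$. For every continuous $2\pi$-periodic $Q$ and every $u\in L^1(0,\pi)$,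
\[
\int_0^\pi Q(\psi_n)\,u\,d\theta\longrightarrow\frac1{2\pi}\int_0^{2\pi}Q\,dx\cdot\int_0^\pi u\,d\theta .
\]
\end{lemma}

\begin{proof}
The difference of the two sides is bilinear in $(Q,u)$ and bounded by $2\max|Q|\int|u|\,d\theta$. Trigonometric polynomials are uniformly dense among the $Q$, step functions are dense in $L^1$, and the difference vanishes for constant $Q$. So it suffices to take $Q(x)=e^{ijx}$ with an integer $j\ne0$ and $u=1_I$ with an interval $I$; the limit is then $0$. Since $e^{ij\psi_n}\psi_n'$ is the derivative of $e^{ij\psi_n}/(ij)$,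
\[
\Big|\int_Ie^{ij\psi_n}d\theta\Big|\le\int_I\Big|1-\frac{\psi_n'}n\Big|\,d\theta+\frac1n\Big|\int_Ie^{ij\psi_n}\psi_n'\,d\theta\Big|\le\int_0^\pi\Big|1-\frac{\psi_n'}n\Big|\,d\theta+\frac2{|j|n}\to0.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ineq}, assuming \eqref{eq:asym} for the given $k$]
Put
\[
W(t)=\sqrt{2/\pi}\;\alpha'(t)^{-1/2}(1-t^2)^{-1/4-k/2},\qquad c_n(\cos\theta)=\cos\big(\psi_n(\theta)-\tfrac{k\pi}2\big).
\]
The function $W$ is positive and finite a.e., and \eqref{eq:asym} reads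
\begin{equation}\label{eq:factor}
n^{-k}|p_n^{(k)}|=W\,|c_n+\delta_n|,\qquad\delta_n=o(1)\ \text{on }(-1,1);
\end{equation}
convergence in measure passes from $\theta$ to $t$ because $dt=\sin\theta\,d\theta\le d\theta$. The left side of \eqref{eq:main} is $\sqrt{\pi/2}\,\|fW\|_p$. Hence, with $L=\liminf n^{-k}\|fp_n^{(k)}\|_p$, the inequality \eqref{eq:main} is equivalent to
\begin{equation}\label{eq:L}
L\ge M_p^{1/p}\|fW\|_p\quad(p<\infty),\qquad L\ge\|fW\|_\infty\quad(p=\infty).
\end{equation}
Lemma~\ref{lem:equi} with $Q(x)=|\cos(x-\frac{k\pi}2)|^q$, whose mean is $M_q$, and $u(\theta)=G(\cos\theta)\sin\theta$ gives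
\begin{equation}\label{eq:cn}
\int_{-1}^1|c_n|^qG\,dt\longrightarrow M_q\int_{-1}^1G\,dt\qquad(0<q<\infty,\ G\in L^1(-1,1)).
\end{equation}

(a) The error $\delta_n$ may be large on small sets. For a lower bound this costs nothing, since we may truncate. Let $r_n=\min(|c_n+\delta_n|,1)$. As $|c_n|\le1$ and $x\mapsto\min(x,1)$ is $1$-Lipschitz, $\big|r_n-|c_n|\big|\le|\delta_n|$. The function $x^q$ is uniformly continuous on $[0,1]$, so $r_n^q-|c_n|^q=o(1)$, and this difference is bounded by $1$. By (M2), \eqref{eq:cn} holds with $r_n$ in place of $|c_n|$.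

Let $p<\infty$ and $A_l=\{|f|W\le l\}$. Then $G=1_{A_l}|fW|^p$ is bounded, and by \eqref{eq:factor}
\[
n^{-kp}\|fp_n^{(k)}\|_p^p\ge\int_{A_l}|fW|^p\,r_n^p\,dt\longrightarrow M_p\int_{A_l}|fW|^p\,dt .
\]
So $L^p\ge M_p\int_{A_l}|fW|^pdt$. The sets $A_l$ increase to a set of full measure, and monotone convergence gives \eqref{eq:L}.

Let $p=\infty$. If $\|fW\|_\infty=0$ there is nothing to prove. Otherwise let $0<\lambda<\|fW\|_\infty$ and $E=\{|f|W>\lambda\}$, so that $|E|>0$. For every $q<\infty$,
\[
n^{-k}\|fp_n^{(k)}\|_\infty\ge\lambda\operatorname*{ess\,sup}_Er_n\ge\lambda\Big(\frac1{|E|}\int_Er_n^q\,dt\Big)^{1/q}\longrightarrow\lambda M_q^{1/q}.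
\]
Thus $L\ge\lambda M_q^{1/q}$. The number $M_q^{1/q}$ is the $L^q$ norm of $\sin x$ for the probability measure $dx/\pi$ on $(0,\pi)$, so it tends to $\max|\sin x|=1$ as $q\to\infty$. Hence $L\ge\lambda$, and \eqref{eq:L} follows as $\lambda\uparrow\|fW\|_\infty$.

(b) For equality we need an upper bound, so $f$ must avoid the sets where $\delta_n$ is large. Choose a subsequence along which $\delta_n\to0$ a.e.\ and, by Egorov's theorem, a set $E$ with $|E|>0$ on which $\delta_n\to0$ uniformly along it. Let $f=1_E/W$, so that $\|fW\|_p=|E|^{1/p}$ (which is $1$ for $p=\infty$) and $n^{-k}|fp_n^{(k)}|=1_E|c_n+\delta_n|$. For $p<\infty$, $|c_n+\delta_n|^p-|c_n|^p\to0$ uniformly on $E$ along the subsequence, so \eqref{eq:cn} gives $\int_E|c_n+\delta_n|^pdt\to M_p|E|$ along it, and $L\le(M_p|E|)^{1/p}$. For $p=\infty$, $\sup_E|c_n+\delta_n|\le1+\sup_E|\delta_n|\to1$ along the subsequence, and $L\le1$. With \eqref{eq:L} this gives equality, and both sides of \eqref{eq:main} equal $\sqrt{\pi/2}\,|E|^{1/p}$.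
\end{proof}

\begin{remark}
The inequality can be strict, so there is no matching upper bound for all $f$. Let $k=0$, $p<\infty$, $d\alpha=(1-t)^{-3/4}dt$ and $f=(1-t)^{-1/p}1_{[0,1]}$. The left side of \eqref{eq:main} is finite, its $p$th power being $\int_0^1(1-t)^{-1+p/8}(1+t)^{-p/4}dt$. All zeros of $p_n$ lie in $(-1,1)$, so $p_n(1)\ne0$ and $\|fp_n\|_p=\infty$ for every $n$.
\end{remark}

\begin{remark}
Theorem~\ref{thm:asym} fails for every measure with $\alpha'(\cos\theta)=0$ on a set $E\subset(0,\pi)$ of positive measure. On $E$ the expression in \eqref{eq:asym} would be $-\cos(\psi_n-\frac{k\pi}2)$, which is bounded, and by Lemma~\ref{lem:equi} the integral of its square over $E$ tends to $|E|/2$, contrary to (M2).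
\end{remark}

\section{Passage to the unit circle}\label{sec:circle}

Let $\mathbb T$ be the unit circle, $z=e^{i\theta}$ and $dm=d\theta/2\pi$. Let $\mu=w\,dm+\mu_s$ be a finite positive measure on $\mathbb T$ with infinite support, $\mu_s$ being singular with respect to $m$, and let $\langle\cdot,\cdot\rangle$ and $\|\cdot\|$ refer to $L^2(\mu)$. Let $\Phi_n$ be the monic polynomial of degree $n$ orthogonal to $1,z,\dots,z^{n-1}$, and $\varphi_n=\Phi_n/\|\Phi_n\|$. For a polynomial of degree $n$ the \emph{reversed polynomial} is $\varphi_n^*(z)=z^n\overline{\varphi_n(1/\bar z)}$; on $\mathbb T$ it has the same modulus as $\varphi_n$. We use four textbook facts \cite[Ch.~XI]{Szego}, \cite{Simon}.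
\begin{enumerate}
\item[(C1)] All zeros $z_1,\dots,z_n$ of $\varphi_n$ lie in $|z|<1$. Hence
\[
b_n(z)=\frac{\varphi_n(z)}{\varphi_n^*(z)}=\prod_{l=1}^n\frac{z-z_l}{1-\bar z_lz}
\]
is a finite Blaschke product: it is analytic on $|z|\le1$, with $|b_n|\le1$ there and $|b_n|=1$ on $\mathbb T$.
\item[(C2)] With $A=\Phi_{n+1}(0)$ one has $|A|<1$, $\Phi_{n+1}=z\Phi_n+A\Phi_n^*$ and $\|\Phi_{n+1}\|^2=(1-|A|^2)\|\Phi_n\|^2$.
\item[(C3)] (Bernstein--Szeg\H{o}) $\int\chi\,|\varphi_n|^{-2}dm=\int\chi\,d\mu$ for trigonometric polynomials $\chi$ of degree at most $n$. In particular all measures $|\varphi_n|^{-2}dm$ have mass $\mu(\mathbb T)$, and by uniform approximation $\int\chi\,|\varphi_n|^{-2}dm\to\int\chi\,d\mu$ for every continuous $\chi$.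
\item[(C4)] (Christoffel--Darboux)
\[
\sum_{l<n}\varphi_l(z)\overline{\varphi_l(\zeta)}=\frac{\varphi_n^*(z)\overline{\varphi_n^*(\zeta)}-\varphi_n(z)\overline{\varphi_n(\zeta)}}{1-z\bar\zeta}.
\]
\end{enumerate}

Fact (C1) is the reason for the passage to the circle: $p_n$ has all its zeros on the interval, while $\varphi_n$ has none on $\mathbb T$. Given $\alpha$, define $\mu$ by
\[
\int\chi\,d\mu=\int_{-1}^1\tfrac12\big[\chi(e^{i\arccos t})+\chi(e^{-i\arccos t})\big]\,d\alpha(t).
\]
This measure is invariant under $z\mapsto\bar z$, and $\int R(\operatorname{Re}z)\,d\mu=\int R\,d\alpha$ for continuous $R$. The singular part of $\alpha$ yields a singular measure, because $\arccos$ is locally Lipschitz on $(-1,1)$ and so maps null sets to null sets. The absolutely continuous part gives $w\,d\theta/2\pi=\frac12\alpha'(\cos\theta)\sin\theta\,d\theta$ on $(0,\pi)$, that is,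
\begin{equation}\label{eq:w}
w(\theta)=\pi\,\alpha'(\cos\theta)\,|\sin\theta|>0\quad\text{a.e.}
\end{equation}
The square root in \eqref{eq:asym} is therefore $\sqrt{w/2}$.

\begin{lemma}\label{lem:transfer}
For $n\ge1$ the number $a_n=\Phi_{2n}(0)$ lies in $(-1,1)$, and
\begin{equation}\label{eq:transfer}
p_n(\cos\theta)=\sqrt{\frac2{1+a_n}}\;\operatorname{Re}v_n(\theta),\qquad v_n(\theta)=e^{-in\theta}\varphi_{2n}(e^{i\theta}).
\end{equation}
\end{lemma}

\begin{proof}
By the symmetry of $\mu$ the moments $\langle z^j,z^l\rangle$ are real, so $\Phi_{2n}=\sum_{j=0}^{2n}e_jz^j$ has real coefficients, with $e_{2n}=1$ and $e_0=a_n\in(-1,1)$ by (C2). Then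
\[
2\operatorname{Re}\big(z^{-n}\Phi_{2n}(z)\big)=2\sum_{j=0}^{2n}e_j\cos(j-n)\theta=R(\cos\theta),
\]
where $R=2(1+a_n)T_n+(\text{a combination of }T_0,\dots,T_{n-1})$ is a polynomial of degree $n$ with positive leading coefficient. Since $2\cos j\theta=z^j+z^{-j}$,
\[
\int RT_j\,d\alpha=\operatorname{Re}\int z^{-n}\Phi_{2n}\,(z^j+z^{-j})\,d\mu=\operatorname{Re}\big[\langle\Phi_{2n},z^{n-j}\rangle+\langle\Phi_{2n},z^{n+j}\rangle\big].
\]
For $0\le j\le n-1$ both exponents lie in $[0,2n-1]$ and the integral is $0$, so $R$ is a positive multiple of $p_n$. For $j=n$ the integral is $\langle\Phi_{2n},z^{2n}\rangle=\|\Phi_{2n}\|^2$, so $\int R^2d\alpha=2(1+a_n)\|\Phi_{2n}\|^2$. Dividing $R$ by its norm gives \eqref{eq:transfer}.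
\end{proof}

The phase $\psi_n$ will be the argument of $v_n$. To prove Theorem~\ref{thm:asym} we have to show that $a_n\to0$ and $\sqrt w\,|v_n|\to1$ (Section~\ref{sec:modulus}), and that $v_n^{(j)}/v_n$ behaves like $(in)^j$ (Sections~\ref{sec:log} and~\ref{sec:higher}). These are statements about the circle, and in those three sections $\mu$ is any finite measure on $\mathbb T$ with $w>0$ a.e.

\begin{example}\label{ex:BS}
Let $|a|<1$ and $d\mu=|z-a|^{-2}dm$, which has mass $(1-|a|^2)^{-1}$. Then $\varphi_0^2=1-|a|^2$ and $\varphi_n=z^{n-1}(z-a)$ for $n\ge1$: the norm is $1$, and $\langle\varphi_n,z^j\rangle=\int z^{n-j}(1-\bar az)^{-1}dm=0$ for $j<n$. Here $|\varphi_n|^2w=1$ for $n\ge1$, $\Phi_n(0)=0$ for $n\ge2$, and $z\varphi_n'/(n\varphi_n)=1+\frac a{n(z-a)}\to1$. The following sections show that these three properties persist, in the limit and in measure, whenever $w>0$ a.e.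
\end{example}

\section{The modulus of $\varphi_n$}\label{sec:modulus}

The next lemma is due to M\'at\'e, Nevai and Totik; we include a proof. Put $X_n=\sqrt w\,|\varphi_n|$, which is positive a.e. Two bounds are available: normalization gives $\int X_n^2\,dm\le\int|\varphi_n|^2d\mu=1$, and (C3) controls $|\varphi_n|^{-2}$. If $\mu_s=0$ and $w$ is continuous and positive, they combine at once. By (C3) with $\chi=1/w$,
\[
\int\Big(X_n-\frac1{X_n}\Big)^2dm\le1-2+\int\frac1w\,\frac{dm}{|\varphi_n|^2}\longrightarrow1-2+1=0,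
\]
so $X_n\to1$ in measure. In general $w^{-1/2}$ is neither continuous nor bounded, and (C3) sees $\mu_s$. We replace $w^{-1/2}$ by a continuous function $h$ that is close to it on most of the circle and small on most of the mass of $\mu_s$.

\begin{lemma}\label{lem:MNT}
$\displaystyle\int\big||\varphi_n|^2w-1\big|\,dm\to0$.
\end{lemma}

\begin{proof}
Let $0<\varepsilon<1$, and let $\mu_s$ be carried by an $m$-null Borel set $S$. For $B>0$ set $h_0=\min(w^{-1/2},B)$ off $S$ and $h_0=0$ on $S$. Then $\sqrt w\,h_0=\min(1,B\sqrt w)$ a.e.\ and $\int h_0^2\,d\mu=\int wh_0^2\,dm\le1$. Since $w>0$ a.e., $\min(1,B\sqrt w)\uparrow1$ a.e.\ as $B\to\infty$, and we fix $B$ with $\int(1-\sqrt w\,h_0)\,dm\le\varepsilon$. Continuous functions are dense in $L^2(\mu)$; choose a real continuous $h$ with $\|h-h_0\|\le\varepsilon$. By the Cauchy--Schwarz inequality $\int\sqrt w\,|h-h_0|\,dm\le\big(\int w|h-h_0|^2dm\big)^{1/2}\le\varepsilon$. With $y=\sqrt w\,h$ we obtain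
\[
\int|y-1|\,dm\le2\varepsilon,\qquad\int y\,dm\ge1-2\varepsilon,\qquad\int h^2d\mu\le(1+\varepsilon)^2 .
\]
Since $y/X_n=h/|\varphi_n|$,
\[
\int\Big(X_n-\frac y{X_n}\Big)^2dm\le1-2\int y\,dm+\int\frac{h^2}{|\varphi_n|^2}\,dm ,
\]
and by (C3) the upper limit of the right side is at most $1-2(1-2\varepsilon)+(1+\varepsilon)^2=6\varepsilon+\varepsilon^2\le7\varepsilon$.

Let $0<\delta<1$. By Chebyshev's inequality, for large $n$ both $|y-1|\le\delta$ and $|X_n-y/X_n|\le\delta$ hold outside a set of measure at most $2\varepsilon/\delta+8\varepsilon/\delta^2$. Where both hold, $|X_n^2-1|\le|X_n^2-y|+|y-1|\le\delta X_n+\delta$. Then $X_n^2\le X_n+2$, that is, $(X_n-2)(X_n+1)\le0$, so $X_n\le2$ and $|X_n^2-1|\le3\delta$. As $\varepsilon$ is arbitrary, $X_n^2\to1$ in measure, and (M3) completes the proof.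
\end{proof}

The choice of $B$ is the point where the hypothesis $w>0$ a.e.\ enters the proof of Theorem~\ref{thm:asym}; all later steps use it through Lemma~\ref{lem:MNT}. The lemma is false without it, since $|\varphi_n|^2w=0$ where $w=0$.

\begin{lemma}[Rakhmanov]\label{lem:Rakh}
$\Phi_n(0)\to0$.
\end{lemma}

\begin{proof}
Let $A=\Phi_{n+1}(0)$. On $\mathbb T$ we have $|zb_n|=1$, so $\Phi_n^*/(z\Phi_n)=\overline{zb_n}$, and (C2) gives $\Phi_{n+1}=z\Phi_n(1+A\,\overline{zb_n})$. Taking moduli and using the relation between the norms,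
\[
|1+A\,\overline{zb_n}|^2-(1-|A|^2)=(1-|A|^2)\Big(\frac{|\varphi_{n+1}|^2w}{|\varphi_n|^2w}-1\Big).
\]
The right side is $o(1)$ by Lemma~\ref{lem:MNT} and (M1), and the left side is bounded by $4$, so its integral tends to $0$ by (M2). The left side equals $2|A|^2+2\operatorname{Re}(A\,\overline{zb_n})$, and $\int zb_n\,dm=0$ because $zb_n$ is analytic on $|z|\le1$ and vanishes at $0$. Thus the integral is $2|A|^2$.
\end{proof}

\section{The logarithmic derivative}\label{sec:log}

For $|z|\ge1$ put
\[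
F_n(z)=\frac{z\varphi_n'(z)}{n\varphi_n(z)}=\frac1n\sum_{l=1}^n\frac1{1-z_l/z}.
\]
In polar form $\varphi_n(e^{i\theta})=\rho e^{i\omega}$ we have $\rho'/\rho+i\omega'=inF_n$. So $n\operatorname{Re}F_n$ is the speed of the phase and $-n\operatorname{Im}F_n$ is the relative rate of change of the modulus; the claim $F_n\to1$ says that the phase advances at speed $n$ and that the modulus varies slowly in comparison.

The map $x\mapsto1/(1-x)$ sends $|x|<1$ onto the half-plane $\operatorname{Re}>\frac12$, so by (C1)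
\begin{equation}\label{eq:ReF}
\operatorname{Re}F_n(z)>\tfrac12\qquad(|z|\ge1).
\end{equation}
On $\mathbb T$, $\frac z{z-z_l}=\frac12+\frac12\frac{z+z_l}{z-z_l}$ and $\operatorname{Re}\frac{z+z_l}{z-z_l}=\frac{1-|z_l|^2}{|z-z_l|^2}$ is the Poisson kernel, whose integral is $1$. Therefore
\begin{equation}\label{eq:g}
\operatorname{Re}F_n=\frac12+\frac{g_n}{2n},\qquad g_n(z)=\sum_{l=1}^n\frac{1-|z_l|^2}{|z-z_l|^2}>0,\qquad\int g_n\,dm=n .
\end{equation}
We need $g_n/n\to1$. The Christoffel--Darboux formula expresses $g_n$, which is a derivative, through the moduli $|\varphi_l|$ alone, and those are known from Lemma~\ref{lem:MNT}. In Example~\ref{ex:BS}, both $g_n$ and $|\varphi_n|^{-2}\sum_{l<n}|\varphi_l|^2$ equal $n-1+\frac{1-|a|^2}{|z-a|^2}$.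

\begin{lemma}\label{lem:g}
$\displaystyle\int|g_n/n-1|\,dm\to0$.
\end{lemma}

\begin{proof}
First, $g_n=zb_n'/b_n$ on $\mathbb T$. Indeed, a factor of $b_n$ with zero $a$ contributes
\[
\frac z{z-a}+\frac{\bar az}{1-\bar az}=1+\frac a{z-a}+\overline{\Big(\frac a{z-a}\Big)}=\operatorname{Re}\frac{z+a}{z-a}\qquad(|z|=1).
\]
For $z,\zeta\in\mathbb T$ we have $\bar\zeta=1/\zeta$ and $\overline{b_n(\zeta)}=1/b_n(\zeta)$, so the right side of (C4) equals
\[
\varphi_n^*(z)\overline{\varphi_n^*(\zeta)}\;\frac{1-b_n(z)/b_n(\zeta)}{1-z/\zeta},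
\]
and the quotient tends to $\zeta b_n'(\zeta)/b_n(\zeta)=g_n(\zeta)$ as $z\to\zeta$. Hence $\sum_{l<n}|\varphi_l|^2=|\varphi_n|^2g_n$ on $\mathbb T$, and a.e.
\[
\frac{g_n}n=\frac{\frac1n\sum_{l<n}|\varphi_l|^2w}{|\varphi_n|^2w}.
\]
By Lemma~\ref{lem:MNT} the denominator tends to $1$ in $L^1(m)$, and so does the numerator, being an arithmetic mean of a sequence that tends to $1$ in $L^1(m)$. So $g_n/n\to1$ in measure by (M1), and (M3) applies by \eqref{eq:g}.
\end{proof}

Thus $\operatorname{Re}F_n\to1$ in $L^1(m)$. The imaginary part is the conjugate function of the real part, and Kolmogorov's theorem \cite[Thm.~4.2]{Duren} would give $\int|\operatorname{Im}F_n|^{1/2}dm\to0$. Because of \eqref{eq:ReF} there is a direct route, which also provides the bounded function needed in Section~\ref{sec:higher}. For $|\zeta|\le1$ let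
\[
G_n(\zeta)=\frac{F_n(1/\zeta)-1}{F_n(1/\zeta)+1},\qquad F_n(1/\zeta)=\frac1n\sum_{l=1}^n\frac1{1-z_l\zeta}.
\]
By \eqref{eq:ReF} the denominator has modulus at least $\frac32$, so $G_n$ is analytic on a neighborhood of the closed disk, and $G_n(0)=0$. Solving for $F_n$ gives $F_n-1=2G_n/(1-G_n)$, hence
\begin{equation}\label{eq:GF}
|G_n(\zeta)|\le\varepsilon/3,\ \ \varepsilon\le1\quad\Longrightarrow\quad|F_n(1/\zeta)-1|\le\varepsilon .
\end{equation}

\begin{lemma}\label{lem:F}
$\displaystyle\int|G_n|^2\,dm\to0$, and $F_n\to1$ in measure on $\mathbb T$.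
\end{lemma}

\begin{proof}
Write $F=F_n(1/\zeta)$. Then $|G_n|^2=\dfrac{|F|^2-2\operatorname{Re}F+1}{|F+1|^2}$ and $\operatorname{Re}G_n=\dfrac{|F|^2-1}{|F+1|^2}$, so
\[
|G_n|^2-\operatorname{Re}G_n=\frac{2(1-\operatorname{Re}F)}{|F+1|^2}\le|1-\operatorname{Re}F| ,
\]
since $|F+1|^2\ge\frac94>2$. By the mean value property $\int\operatorname{Re}G_n\,dm=\operatorname{Re}G_n(0)=0$. As $m$ is invariant under $\zeta\mapsto1/\zeta$, \eqref{eq:g} and Lemma~\ref{lem:g} give
\[
\int|G_n|^2\,dm\le\int|1-\operatorname{Re}F_n|\,dm=\frac12\int\Big|\frac{g_n}n-1\Big|\,dm\to0 .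
\]
So $G_n=o(1)$ on $\mathbb T$, and \eqref{eq:GF} gives the second claim.
\end{proof}

\section{Higher derivatives}\label{sec:higher}

Write $\tilde\varphi_N(\theta)=\varphi_N(e^{i\theta})$, an entire function of $\theta$.

\begin{proposition}\label{prop:higher}
For each $j\ge0$, $\ N^{-j}\,\tilde\varphi_N^{(j)}/\tilde\varphi_N\to i^j$ in measure on $(0,2\pi)$ as $N\to\infty$.
\end{proposition}

For $j=0$ this is trivial, and for $j=1$ it is Lemma~\ref{lem:F}, since $\tilde\varphi_N'/\tilde\varphi_N=iNF_N$. For $j=2$ the quotient is $-F_N^2+\frac iN\frac d{d\theta}F_N$, and we meet again the derivative of a quantity that is known only in measure. Derivatives of analytic functions are controlled by locally uniform convergence. So we magnify a neighborhood of size $1/N$ of a typical point $e^{i\theta}$ and show that there $\varphi_N$ is close to an exponential. Outside the circle, at distance about $1/N$, the Poisson integral turns the average smallness of $G_N$ into uniform smallness. On and inside the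 circle $F_N$ is of no use, since nothing keeps its poles $z_l$ away from $\mathbb T$; but $\varphi_N$ itself is bounded there by its values outside, and a bounded analytic function that is close to an exponential on part of a domain is close to it throughout.

\begin{proof}
Write $s=\sigma-i\tau$ with real $\sigma,\tau$, and $z(s)=e^{i(\theta+s/N)}$, so that $|z(s)|=e^{\tau/N}$; the lower half-plane $\tau>0$ corresponds to $|z|>1$. Let
\[
K=\{|\sigma|\le1,\ 1\le\tau\le2\}\subset\Pi=\{|\sigma|\le1,\ |\tau|\le2\}.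
\]

\emph{Step 1: $F_N$ is uniformly close to $1$ on $z(K)$ for most $\theta$.} Let $\gamma_N(\theta)=\max_{s\in K}|G_N(1/z(s))|$, a continuous function of $\theta$, and let $H_N$ be the Poisson integral of the boundary function $|G_N|$. Since $G_N$ is the Poisson integral of its own boundary values, $|G_N|\le H_N$ in the disk. The function $s\mapsto H_N(1/z(s))$ is nonnegative and harmonic in the lower half-plane. Harnack's inequality states that for a compact subset $K$ of a domain there is a constant $C$ with $H(s)\le CH(s')$ for all $s,s'\in K$ and all nonnegative harmonic $H$ in the domain. The set $K$ and the half-plane are fixed, so $C$ does not depend on $N$ or $\theta$. With $s'=-i$ we get $\gamma_N(\theta)\le CH_N(e^{-1/N}e^{-i\theta})$, and by the mean value property and Lemma~\ref{lem:F}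
\[
\int_0^{2\pi}\gamma_N\,\frac{d\theta}{2\pi}\le CH_N(0)=C\int|G_N|\,dm\le C\Big(\int|G_N|^2dm\Big)^{1/2}\to0 .
\]
Hence $\gamma_N=o(1)$.

\emph{Step 2: the rescaled polynomial.} Let $0<\varepsilon\le1$, and let $N,\theta$ satisfy $\gamma_N(\theta)\le\varepsilon/3$, so that $|F_N(z(s))-1|\le\varepsilon$ on $K$ by \eqref{eq:GF}. Consider the entire function
\[
U(s)=\frac{\tilde\varphi_N(\theta+s/N)}{\tilde\varphi_N(\theta-i/N)},\qquad U(-i)=1,\qquad\frac{U^{(j)}(0)}{U(0)}=\frac{\tilde\varphi_N^{(j)}(\theta)}{N^j\tilde\varphi_N(\theta)},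
\]
and the model $E(s)=e^{i(s+i)}$, with $|E(s)|=e^{\tau-1}$. For $\tau\ge0$ we have $U'/U=iF_N(z(s))$. The set $K$ is convex and contains $-i$, so integration along a segment gives $U(s)=E(s)e^{\rho(s)}$ with $|\rho(s)|\le\varepsilon|s+i|\le2\varepsilon$ on $K$. Consequently
\begin{equation}\label{eq:onK}
|U-E|\le e(e^{2\varepsilon}-1)\quad\text{and}\quad|U|\le e^3\qquad\text{on }K .
\end{equation}
The second bound extends to $\Pi$ in two moves, both resting on (C1). For $\tau\ge0$, $\frac\partial{\partial\tau}\log|U(\sigma-i\tau)|=\operatorname{Re}F_N(z(s))>0$ by \eqref{eq:ReF}, so $|U(\sigma-i\tau)|\le|U(\sigma-2i)|\le e^3$ for $|\sigma|\le1$, $0\le\tau\le2$. For $\tau<0$ we have $|z|<1$ with $z=z(s)$, and $|b_N|\le1$ gives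
\[
|\varphi_N(z)|\le|\varphi_N^*(z)|=|z|^N|\varphi_N(1/\bar z)|\le|\varphi_N(1/\bar z)| .
\]
Since $1/\bar z=z(\bar s)$, this says $|U(s)|\le|U(\bar s)|$. Thus $|U|\le e^3$ on $\Pi$.

\emph{Step 3: compactness.} Fix $j$ and $\eta>0$. We claim that there is $\varepsilon\in(0,1]$ such that every entire $U$ with $U(0)\ne0$, $|U|\le e^3$ on $\Pi$ and $|U-E|\le e(e^{2\varepsilon}-1)$ on $K$ satisfies $|U^{(j)}(0)/U(0)-i^j|<\eta$. Otherwise there are counterexamples $U_l$ for $\varepsilon=1/l$, $l\ge1$. By Montel's theorem a subsequence converges, together with all derivatives, locally uniformly in the interior of $\Pi$. The limit equals $E$ in the interior of $K$, hence in the interior of $\Pi$ by the identity theorem. So $U_l(0)\to e^{-1}$ and $U_l^{(j)}(0)\to i^je^{-1}$ along the subsequence, and the quotient tends to $i^j$, a contradiction.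

This $\varepsilon$ does not depend on $N$ or $\theta$. By Step 2, $|N^{-j}\tilde\varphi_N^{(j)}/\tilde\varphi_N-i^j|<\eta$ outside the set $\{\gamma_N>\varepsilon/3\}$, whose measure tends to $0$ by Step 1.
\end{proof}

\section{Proof of Theorem~\ref{thm:asym}}\label{sec:final}

Let $\mu$, $w$, $a_n$ and $v_n=e^{-in\theta}\tilde\varphi_{2n}$ be as in Section~\ref{sec:circle}; by \eqref{eq:w} the results of Sections~\ref{sec:modulus}--\ref{sec:higher} apply.

\emph{The phase.} By (C1), $v_n$ is smooth and has no zeros on $[0,\pi]$, so $v_n=|v_n|e^{i\psi_n}$ with a real $C^1$ function $\psi_n$. From $v_n'/v_n=-in+2inF_{2n}=in(2F_{2n}-1)$ and \eqref{eq:g},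
\[
\psi_n'=\operatorname{Im}\frac{v_n'}{v_n}=n\,(2\operatorname{Re}F_{2n}-1)=\frac{g_{2n}}2>0,
\]
and $\int_0^\pi|\psi_n'/n-1|\,d\theta\le2\pi\int|g_{2n}/(2n)-1|\,dm\to0$ by Lemma~\ref{lem:g}.

\emph{Derivatives in $\theta$.} By the Leibniz rule, Proposition~\ref{prop:higher} with $N=2n$, and (M1),
\[
\frac{v_n^{(j)}}{n^jv_n}=\sum_{l=0}^j\binom jl(-i)^{j-l}\,2^l\,\frac{\tilde\varphi_{2n}^{(l)}}{(2n)^l\tilde\varphi_{2n}}\longrightarrow\sum_{l=0}^j\binom jl(-i)^{j-l}(2i)^l=i^j
\]
in measure. Let $\tilde p_n(\theta)=p_n(\cos\theta)$. Differentiating \eqref{eq:transfer} $j$ times,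
\[
\sqrt{\frac w2}\;\frac{\tilde p_n^{(j)}}{n^j}=\operatorname{Re}\Big[\frac{\sqrt w\,|v_n|}{\sqrt{1+a_n}}\cdot\frac{v_n^{(j)}}{n^jv_n}\cdot e^{i\psi_n}\Big].
\]
Here $\sqrt w\,|v_n|=\sqrt w\,|\varphi_{2n}|\to1$ in measure by Lemma~\ref{lem:MNT}, and $a_n\to0$ by Lemma~\ref{lem:Rakh}. Since $|e^{i\psi_n}|=1$, (M1) gives for every $j\ge0$
\begin{equation}\label{eq:theta}
\sqrt{w/2}\;n^{-j}\,\tilde p_n^{(j)}=\operatorname{Re}\big(i^je^{i\psi_n}\big)+o(1).
\end{equation}

\emph{Derivatives in $t$.} There are smooth functions $c_{k,j}$ on $(0,\pi)$, independent of $n$, with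
\[
p_n^{(k)}(\cos\theta)=\sum_{j=0}^kc_{k,j}(\theta)\,\tilde p_n^{(j)}(\theta),\qquad c_{k,k}=\Big(\frac{-1}{\sin\theta}\Big)^k .
\]
This holds for $k=0$, and applying $\frac d{dt}=-\frac1{\sin\theta}\frac d{d\theta}$ to the formula for $k$ gives $-\frac1{\sin\theta}\sum_j\big(c_{k,j}'\tilde p_n^{(j)}+c_{k,j}\tilde p_n^{(j+1)}\big)$, which is the formula for $k+1$. Multiply by $\sqrt{w/2}\,(\sin\theta/n)^k$. By \eqref{eq:theta} a term with $j<k$ becomes
\[
c_{k,j}(\theta)\sin^k\theta\cdot n^{j-k}\big[\operatorname{Re}(i^je^{i\psi_n})+o(1)\big],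
\]
a fixed finite function times $o(1)$, hence $o(1)$ by (M1). The term with $j=k$ becomes
\[
(-1)^k\operatorname{Re}\big(i^ke^{i\psi_n}\big)+o(1)=\operatorname{Re}\big((-i)^ke^{i\psi_n}\big)+o(1)=\cos\big(\psi_n-\tfrac{k\pi}2\big)+o(1).
\]
Since $\sqrt{w/2}=\sqrt{\frac\pi2\alpha'(\cos\theta)\sin\theta}$ on $(0,\pi)$, this is \eqref{eq:asym}. Theorem~\ref{thm:asym} is proved, and by Section~\ref{sec:deduce} so is Theorem~\ref{thm:ineq}. For $k\le1$ the argument uses Proposition~\ref{prop:higher} only for $j\le1$, that is, only Lemma~\ref{lem:F}. \qed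

\begin{thebibliography}{9}

\bibitem{problem}
\emph{On a conjecture of Nevai},\\
\texttt{http://emis.mi.sanu.ac.rs/EMIS/journals/PIMB/110/n110p227.pdf}

\bibitem{Duren}
Duren, \emph{Theory of $H^p$ Spaces}.

\bibitem{Simon}
Simon, \emph{OPUC} (Orthogonal Polynomials on the Unit Circle).

\bibitem{Szego}
Szeg\H{o}, \emph{Orthogonal Polynomials}.

\end{thebibliography}
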